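# A single implication between atoms: deciding a function-free Krom–Horn class

## One implication should suffice: a guess and three formulae

Consider prenex first-order formulae without function symbols and without equality, whose quantifier-free part (the *matrix*) is
$$\pi_1\wedge(\pi_2\to\pi_3)\wedge\neg\pi_4,\qquad \pi_1,\dots,\pi_4 \text{ atomic}.$$
How hard is satisfiability for them? The first guess is: as hard as for all of first-order logic. An implication can be applied over and over, like a loop in a program, and two results nearby point this way. To state them we need one definition.

**Definition (reduction class).** A class $K$ of first-order formulae is a *reduction class* if there is an effective procedure assigning to every first-order formula $\varphi$ (full language, possibly with function symbols and equality) a formula $\varphi^*\in K$ such that $\varphi$ is satisfiable if and only if $\varphi^*$ is. By the Church–Turing theorem, satisfiability for a reduction class is undecidable.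

Recall that a conjunction of clauses is *Krom* if each clause has at most two literals, and *Horn* if each clause has at most one positive literal. Our matrix is both.

**Known result 1 (Lewis, Goldfarb).** The prenex formulae without function symbols and equality, with prefix of the form $\forall\exists\forall^*$ and with matrix
$$\pi_1 \wedge \bigwedge_{i=3,4}(\pi_2 \rightarrow \pi_i) \wedge \neg \pi_5,\qquad \pi_i\text{ atomic},$$
form a reduction class.

**Known result 2.** The prenex formulae without equality, with matrix $\pi \wedge (\rho \rightarrow \sigma) \wedge \neg \tau$ ($\pi,\rho,\sigma,\tau$ atomic), in which one predicate (of arity 4), one binary function and two monadic functions occur, form a reduction class.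

So two implications suffice without functions, and one suffices with functions. Can the number of implications in the Lewis–Goldfarb class be reduced to one? The question is taken from "The Classical Decision Problem" (https://web.eecs.umich.edu/~gurevich/Books/00.pdf), where it is stated as open. We allow an arbitrary quantifier prefix.

Let us test the guess. Replace existential variables by Skolem terms. The formula then says: all instances of $\pi_1$ hold, the rule $\pi_2\to\pi_3$ may be applied, and no instance of $\pi_4$ holds. It is unsatisfiable exactly if some chain of rule applications leads from a ground instance of $\pi_1$ to a ground instance of $\pi_4$; this will be made precise below.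

**Test 1: only constants.** Take
$$\exists c\,\exists d\,\forall x_1\forall x_2\forall y_1\forall y_2\forall y_3\;\big(P(c,d,c,d,d)\wedge(P(x_1,x_2,y_1,y_2,y_3)\to P(x_2,x_1,y_2,y_3,y_1))\wedge\neg P(d,c,d,c,d)\big).$$
The rule swaps the first two entries and rotates the last three. After $n$ steps the pair is $(d,c)$ iff $n$ is odd. The triples are $(c,d,d),(d,d,c),(d,c,d),(c,d,d),\dots$, so the triple is $(d,c,d)$ iff $n\equiv2\pmod 3$. The goal is reached iff $n\equiv 5\pmod 6$; the formula is unsatisfiable, and the shortest chain has $5$ steps. Chains can be long. But for every prefix $\exists^*\forall^*$ there are only finitely many ground atoms, so the question is decidable.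

**Test 2: a growing term.** Take $\exists c\,\exists d\,\forall x\,\exists y\,\big(P(c)\wedge(P(x)\to P(y))\wedge\neg P(d)\big)$. With $y=f(x)$ the chain is $P(c),P(f(c)),P(f(f(c))),\dots$. It never ends, and it never contains $P(d)$, because the argument has head $c$ or $f$. The formula is satisfiable. Here the finiteness argument of Test 1 is gone.

**Test 3: popping and pushing.** Take
$$\exists c\,\exists d\,\forall x\,\exists y\,\forall u\,\exists v\;\big(P(y,c)\wedge(P(y,u)\to P(x,v))\wedge\neg P(d,v)\big).$$
With $y=f(x)$ and $v=g(x,u)$ the rule is $P(f(x),u)\to P(x,g(x,u))$. It removes an $f$ in the first place and adds a $g$ in the second. The chain $P(f(d),c),\,P(d,g(d,c))$ shows that the formula is unsatisfiable.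

To program with such a rule one would like to transfer a symbol: $P(f(x),u)\to P(x,f(u))$. Here $f$ is applied to two different argument lists, and this never arises by Skolemizing a function-free prenex formula: there each Skolem symbol comes with a single argument list. Known result 2 is under no such restriction. This difference turns out to decide the matter, and the guess is wrong.

**Theorem 1.** There is an algorithm deciding satisfiability of prenex formulae (arbitrary prefix, no function symbols, no equality) with matrix $\pi_1\wedge(\pi_2\to\pi_3)\wedge\neg\pi_4$, all $\pi_i$ atomic. Hence this class is not a reduction class.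

So the number of implications in the Lewis–Goldfarb class cannot be reduced to one, whatever the prefix. We prove a stronger statement that isolates what Test 3 showed. Constants count as $0$-ary function symbols.

**Theorem 2.** Satisfiability is decidable for finite clause sets (universally quantified, no equality, arbitrary function symbols) consisting of finitely many positive unit clauses $F_1,\dots,F_p$ and negative unit clauses $\neg G_1,\dots,\neg G_q$ with arbitrary terms, and one clause $\rho\to\sigma$ ($\rho,\sigma$ atoms) satisfying

$(*)$ any two non-variable subterms occurring in $\rho\to\sigma$ with the same head symbol are identical.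

For example, $P(f(x),u)\to P(x,g(x,f(x)))$ satisfies $(*)$: the term $f(x)$ occurs twice, but it is the same term. The rule $P(f(x),u)\to P(x,f(u))$ violates $(*)$. There is no restriction on the units.

**Corollary 3.** Satisfiability is decidable for prenex formulae without equality and function symbols (constants allowed), with arbitrary prefix, whose matrix is a conjunction of any number of atoms, any number of negated atoms, and one clause of two literals (of any signs).

**Sharpness.** By Known result 1, two implications with a common premise already give a reduction class, with one positive and one negative unit and prefix $\forall\exists\forall^*$. Skolemizing the formulae of Known result 2 gives clause sets as in Theorem 2, with one positive and one negative unit, except that $(*)$ may fail. So $(*)$ cannot be dropped from Theorem 2, even with one positive and one negative unit.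

## Skolem terms with one argument list: Theorem 2 implies Theorem 1 and Corollary 3

**Step 1: Skolemization produces $(*)$.** Rename bound variables so that none is quantified twice, and replace free variables by constants; this does not affect satisfiability. Let $x_1,\dots,x_m$ be the universal variables in prefix order. Skolemization replaces each existential variable by a term $f(x_1,\dots,x_k)$, where $f$ is a symbol used for this variable only and $k$ is the number of universal quantifiers before it. All terms are now variables, constants, or such Skolem terms, whose proper subterms are variables. So two non-variable subterms with the same head are identical. Since $\forall$ distributes over $\wedge$, we obtain an equisatisfiable set of separately universally quantified clauses, and $(*)$ holds.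

**Step 2: the binary clause is an implication.** Then Theorem 2 applies. In particular satisfiability is decidable for the class of Theorem 1. If that class were a reduction class, satisfiability for first-order logic would be decidable: compute $\varphi^*$ and decide it. This contradicts the Church–Turing theorem, so Theorem 1 follows.

**Step 3: the binary clause is $\neg\rho\vee\neg\sigma$ or $\rho\vee\sigma$.** This is needed only for Corollary 3. Let the clause be $\neg\rho\vee\neg\sigma$. The least Herbrand model of the positive units consists of their ground instances, and every Herbrand model of the units contains it. So the clause set is unsatisfiable iff this least model violates a ground instance of some $\neg G_j$ or of $\neg\rho\vee\neg\sigma$. That is, iff some $F_i,G_j$ (renamed apart) are unifiable, or for some $i,j$ the equations $\rho=F_i$, $\sigma=F_j$ are simultaneously unifiable, where the copies of $F_i,F_j$ are renamed apart from each other and from $\rho,\sigma$. These are finitely many unification problems. The case $\rho\vee\sigma$ is dual: negate all atoms, which amounts to complementing all predicates in every model and exchanges positive and negative units. This proves Corollary 3.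

It remains to prove Theorem 2.

## Chains as systems of term equations

**Step 1: from clauses to chains.** We translate unsatisfiability into the existence of a chain. We may assume that the signature is finite and contains a constant. By Herbrand's theorem the clause set is satisfiable iff it has a Herbrand model. Let $\mathcal M$ be the least Herbrand model of $\{F_1,\dots,F_p,\rho\to\sigma\}$: the set of ground atoms derivable from ground instances of the $F_i$ by ground instances of the rule. If $\mathcal M$ contains no ground instance of any $G_j$, then $\mathcal M$ is a model of all clauses. If it contains one, then every Herbrand model of the $F_i$ and the rule contains it too, and the set is unsatisfiable. Since the rule has a *single* premise, a derivation is a chain. So the set is unsatisfiable iff there are $i,j$, $n\ge0$ and ground atoms $A_0,\dots,A_n$ such that $A_0$ is an instance of $F_i$, each $(A_{t-1},A_t)$ is an instance of $(\rho,\sigma)$, and $A_n$ is an instance of $G_j$.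

**Step 2: the easy chains.** We dispose of all cases but one. For $n\le1$ the question is a finite number of unification problems. If $\rho,\sigma$ have different predicates, no $n\ge2$ is possible, since $A_1$ would be an instance of both $\sigma$ and $\rho$. So let $\rho=P(r_1,\dots,r_k)$ and $\sigma=P(s_1,\dots,s_k)$. For $n\ge1$ only those $F_i,G_j$ with predicate $P$ matter; fix such a pair $F=P(a_1,\dots,a_k)$, $G=P(b_1,\dots,b_k)$. If $k=0$, a chain exists trivially. So let $k\ge1$.

**Step 3: the system.** We write the existence of a chain of length $n$ as equations. Let $s^{(t)}$ be the copy of a term $s$ with all variables indexed by $t$. A chain of length $n\ge1$ from $F$ to $G$ exists iff the following system is solvable in ground terms: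
$$\mathcal S_n:\quad a_e^{(0)}=r_e^{(1)},\qquad s_e^{(t)}=r_e^{(t+1)}\ (1\le t<n),\qquad s_e^{(n)}=b_e^{(n+1)}\qquad(1\le e\le k). \tag{5}$$
Each $\mathcal S_n$ alone is decided by a unification algorithm (a unifier can be made ground with the constant). The problem is to decide whether *some* $n\ge1$ works.

**Step 4: the grid of terms.** We arrange all terms of $\mathcal S_n$ by levels. Let $K$, $K_0$, $K_1$ be the sets of all subterms of the $r_e,s_e$; of the $a_e$; of the $b_e$. Let $w=|K|\ge1$ and $L=n+1$, and put
$$V=V_n=(K_0\times\{0\})\cup(K\times\{1,\dots,n\})\cup(K_1\times\{L\}).$$
The vertex $(s,t)$ has *kind* $s$ and *level* $t$. If $s=f(s_1,\dots,s_l)$, then $u=(s,t)$ is an *$f$-vertex* with *children* $u\cdot i=(s_i,t)$. Children have the level of their parent. By $(*)$, each level $t$ with $1\le t\le n$ has at most one $f$-vertex, namely $(s_f,t)$, where $s_f$ is the unique term in $K$ with head $f$, if there is one.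

*Base edges* join the two sides of each equation: $(a_e,0)-(r_e,1)$; $(s_e,t)-(r_e,t+1)$ for $1\le t<n$; $(s_e,n)-(b_e,L)$.

## Good equivalence relations on the grid

We now describe solvability of $\mathcal S_n$ by an equivalence relation on $V$. Consider these conditions on an equivalence relation $\equiv$:

(1) $\equiv$ contains all base edges.

(2) If $u\equiv u'$ are $f$-vertices (same $f$), then $u\cdot i\equiv u'\cdot i$ for all $i$.

(3) No $f$-vertex is $\equiv$ to a $g$-vertex if $f\ne g$.

(4) The digraph on $V$ with an arc $u\to v$ whenever $v=u'\cdot i$ for some $u'\equiv u$ and some $i$ is acyclic (a loop counts as a cycle).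

**Definition.** The relation $\equiv$ is *good* if (1)–(4) hold. Let $\sim$ be the least equivalence relation satisfying (1) and (2); it exists because (1) and (2) survive intersections.

**Example 1.** Let the rule be $P(x)\to P(f(x))$, $F=P(c)$, $G=P(f(f(c)))$. For $n=2$ the base edges are $(c,0)-(x,1)$, $(f(x),1)-(x,2)$, $(f(x),2)-(f(f(c)),3)$. Condition (2) gives $(x,2)\sim(f(c),3)$, hence $(f(x),1)\sim(f(c),3)$, hence $(x,1)\sim(c,3)$. The classes are
$$\{(c,0),(x,1),(c,3)\},\quad\{(f(x),1),(x,2),(f(c),3)\},\quad\{(f(x),2),(f(f(c)),3)\},$$
and $\sim$ is good. For $n=1$ we get $(c,0)\sim(x,1)\sim(f(c),2)$, against (3). For $n=3$ we get $(x,3)\sim(f(c),4)$, so $(f(x),2)\sim(f(c),4)$, so $(f(x),1)\sim(x,2)\sim(c,4)$, against (3). As for (4): with $F=P(u,u)$ and rule $P(x,f(x))\to P(x,x)$ one gets $(x,1)\sim(f(x),1)$, so $(x,1)\to(x,1)$ is a loop; no ground term satisfies $x=f(x)$.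

**Lemma 4.** If $\mathcal S_n$ is solvable in ground terms, then $\sim$ is good. If some good $\equiv$ exists, then $\mathcal S_n$ is solvable in ground terms.

*Proof.* *From a solution to $\sim$.* Let $\theta$ be a ground solution and $\mathrm{val}(s,t)=\theta(s^{(t)})$. The relation "equal $\mathrm{val}$" satisfies (1) because $\theta$ solves the equations, and (2) because equal terms with head $f$ have equal arguments. So it contains $\sim$: if $u\sim u'$ then $\mathrm{val}(u)=\mathrm{val}(u')$. Hence (3) holds for $\sim$, as equal terms have equal heads. Along an arc $u\to v=u'\cdot i$ with $u'\sim u$, $\mathrm{val}(v)$ is a proper subterm of $\mathrm{val}(u')=\mathrm{val}(u)$, so (4) holds.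

*From a good relation to a solution.* Let $\equiv$ be good. Write $C\to C'$ for classes if some arc leads from a vertex of $C$ to a vertex of $C'$. We first show that this digraph on classes is acyclic. Suppose $C_0\to C_1\to\dots\to C_m=C_0$ with $m\ge1$. For $1\le i\le m$ choose $v_i\in C_i$ that is the end of an arc from $C_{i-1}$. The arcs leaving a vertex depend only on its class, so every vertex of $C_{i-1}$ has an arc to $v_i$. Thus $v_i\to v_{i+1}$ for $i<m$, and $v_m\to v_1$ since $v_m\in C_m=C_0$. This contradicts (4).

So we can define ground terms $T(C)$ by recursion along arcs. If $C$ contains an $f$-vertex $u$, put $T(C)=f(T[u\cdot1],\dots,T[u\cdot l])$, where $[v]$ is the class of $v$. By (3) the symbol $f$ is determined by $C$, and by (2) the classes $[u\cdot i]$ are. If $C$ contains only vertices whose kinds are variables, let $T(C)$ be a fixed constant. Put $\theta(x^{(t)})=T[(x,t)]$. By induction on $s$ we get $\theta(s^{(t)})=T[(s,t)]$ for all $(s,t)\in V$: for $s=f(s_1,\dots,s_l)$ both sides equal $f(T[(s_1,t)],\dots,T[(s_l,t)])$. By (1), $\theta$ solves $\mathcal S_n$. $\square$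

## Coding by sets, and the radius at which terms must be compared

We need to decide whether for some $n$ a good relation exists. The levels form a finite linear order $\{0,\dots,L\}$, and over finite linear orders there is a strong decidability theorem. Recall that *monadic second-order logic* (MSO) extends first-order logic by quantifiers over *sets* of elements.

**Theorem (Büchi, Elgot, Trakhtenbrot).** From an MSO sentence over finite words one can compute a finite automaton accepting exactly the words that satisfy it. In particular it is decidable whether an MSO sentence has a finite linear order (a word over a one-letter alphabet) as a model.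

So the sensible plan is to say "there is a good relation on $V$" in MSO. The obstacle is that a good relation is a *binary* relation on levels (for each pair of kinds), and MSO quantifies only over sets. But relations generated by *short* edges can be coded: for kinds $\kappa,\lambda$ and a fixed offset $d$, a set of levels $t$ can record the edges $(\kappa,t)-(\lambda,t+d)$. Base edges have offset $1$. Can we bound the offsets of the other edges that are needed? Two examples show what a bound must look like.

**Example 2 (short edges alone fail).** Let the rule be $P(y)\to P(y)$, $F=P(f(u))$, $G=P(f(v))$. Every $\mathcal S_n$ is solvable. The base edges put $(f(u),0),(y,1),\dots,(y,n),(f(v),L)$ into one class $C$, so by (2) every good relation has $(u,0)\equiv(v,L)$. Suppose a good relation were generated by edges of offset at most $D<L$. A path of such edges from $(u,0)$ to $(v,L)$ cannot jump from level $0$ to level $L$, so it meets some $(y,t)\in C$. Then $(u,0)\equiv(f(u),0)$ and there is an arc $(u,0)\to(u,0)$, against (4). So edges joining a level near $0$ to a level near $L$ are also needed. They do no harm: a fixed number of bits codes them.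

**Example 3 (the radius must depend on the units).** Let the rule be $P(f(x))\to P(x)$, $F=P(f^m(u))$, $G=P(v)$, so $w=2$, and let $n\ge m$. The base edges are $(f^m(u),0)-(f(x),1)$, then $(x,t)-(f(x),t+1)$ for $1\le t<n$, and $(x,n)-(v,L)$. Let $1\le R<m$ and $L>2R+1$. Suppose we apply (2) only to pairs of levels with $|t-t'|\le R$ or $|t-t'|\ge L-R$. Consider the equivalence relation with classes
$$\{(f^m(u),0),(f(x),1)\},\qquad \{(f^{m-t}(u),0),(x,t),(f(x),t+1)\}\ (1\le t\le R),$$
$$\{(x,t),(f(x),t+1)\}\ (R<t<n),\qquad \{(x,n),(v,L)\},$$
and singletons otherwise. It contains all base edges. Its only pairs of distinct equivalent $f$-vertices have levels $0$ and $t+1$ with $0\le t\le R$. For $t+1\le R$ the children $(f^{m-t-1}(u),0)$ and $(x,t+1)$ are equivalent. For $t=R$ the difference is $R+1$, with $R<R+1<L-R$, so the restricted rule does not apply. So the restricted closure is contained in this relation, which does not relate $(f^{m-R-1}(u),0)$ to $(x,R+1)$, whereas $\sim$ does. Hence no radius computed from $w$ alone suffices.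

We therefore allow both kinds of pairs and a radius that may depend on the units, but not on $n$.

**Definition.** For a level $\tau$ let $\mathrm{depth}(\tau)=\min(\tau,L-\tau)$; neighboring levels have depths differing by at most $1$, so depth is $1$-Lipschitz. The depth of a vertex is the depth of its level. For $R\ge0$ let
$$A_R=\{(t,t'):|t-t'|\le R\ \text{ or }\ |t-t'|\ge L-R\}. \tag{6}$$
Let $\approx_R$ be the least equivalence relation on $V$ that contains the base edges and satisfies (2) for those pairs $u,u'$ whose levels form a pair in $A_R$.

For instance, with $L=10$ and $R=2$ the pairs $(3,5)$, $(0,8)$, $(1,9)$ are in $A_R$, and $(0,7)$ is not. Note that membership in $A_R$ depends only on $|t-t'|$. For $R\le R'$ the relation $\approx_{R'}$ satisfies the conditions defining $\approx_R$, and $\sim$ satisfies those defining $\approx_{R'}$. So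
$$\approx_R\ \subseteq\ \approx_{R'}\ \subseteq\ \sim\qquad(R\le R'). \tag{7}$$

Call $\{u\cdot i,u'\cdot i\}$ a *derived $R$-edge* if $u\approx_R u'$ are $f$-vertices for some $f$ with levels in $A_R$. An *$R$-edge* is a base edge or a derived $R$-edge. Then
$$\approx_R\ \text{ is the equivalence relation generated by the } R\text{-edges.} \tag{8}$$
Indeed, the generated relation is contained in $\approx_R$. It contains the base edges, and if it relates $f$-vertices $u,u'$ with levels in $A_R$, then $u\approx_R u'$, so each $\{u\cdot i,u'\cdot i\}$ is a derived $R$-edge. So it also contains $\approx_R$.

We shall show $\sim\;=\;\approx_D$ for a computable $D$ independent of $n$, when $L$ is large.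

## Companions: comparing terms far from the two ends

Call depth less than $w$ "near the ends", and let
$$U=\{v\in V:\mathrm{depth}(v)<w\},\qquad M=\{v\in V:\mathrm{depth}(v)\ge w\}.$$
Vertices in $M$ have levels in $[w,L-w]\subseteq[1,n]$, hence kinds in $K$. In $M$ we can use $(*)$: equivalent $f$-vertices have the same kind $s_f$. The difficulty is that a path of edges between two $f$-vertices passes through vertices of other kinds. The remedy is to give each vertex on the path its own nearby $f$-vertex.

**Definition (companion).** Let $Q$ be the multigraph on $K$ with one edge $s_e-r_e$ for each $e$. Traversing it from $s_e$ to $r_e$ has displacement $+1$, backwards $-1$. For $\kappa,\lambda$ in the same component of $Q$ fix a walk from $\kappa$ to $\lambda$ of length at most $w-1$ (the empty one if $\kappa=\lambda$), and let $\delta_{\kappa\lambda}$ be its total displacement, so $|\delta_{\kappa\lambda}|\le w-1$. For $(\kappa,\tau)\in M$ and $\lambda=s_f$ in the component of $\kappa$ put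
$$\mathrm{comp}_f(\kappa,\tau)=(s_f,\ \tau+\delta_{\kappa s_f}).$$

This makes sense: all levels met along the walk starting from level $\tau\in[w,L-w]$ lie in $[\tau-w+1,\tau+w-1]\subseteq[1,n]$. So the walk lifts to base edges $(s_e,t)-(r_e,t+1)$, and $(\kappa,\tau)$ is joined to its companion by base edges. In particular $\mathrm{comp}_f(v)\approx_R v$ for every $R$. The companion is an $f$-vertex with level in $[1,n]$, its level differs from $\tau$ by at most $w-1$, and $\mathrm{comp}_f(s_f,\tau)=(s_f,\tau)$. In Example 3, $Q$ has the single edge $x-f(x)$, and $\mathrm{comp}_f(x,\tau)=(f(x),\tau+1)$.

**Lemma 5.** Let $R\ge2w$. Let $v,v'\in M$ be joined by a path of $R$-edges with all vertices in $M$, and let the kind of $v$ be in the component of $s_f$ in $Q$. Then so is the kind of $v'$, and $\mathrm{comp}_f(v)\cdot i\approx_R\mathrm{comp}_f(v')\cdot i$ for all $i$.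

*Proof.* It suffices to treat a single edge $v-v'$. We show that the levels of the two companions form a pair in $A_R$.

*Base edge.* Levels $0$ and $L$ do not occur in $M$, so the edge has the form $(s_e,t)-(r_e,t+1)$ with $t,t+1\in[1,n]$. The kinds are adjacent in $Q$, hence in one component. The levels of the companions differ by at most $1+2(w-1)<R$.

*Derived edge.* It is $\{u\cdot i',u'\cdot i'\}$ with $g$-vertices $u,u'$ for some $g$, whose levels are those of their children and so lie in $[1,n]$. By $(*)$ both have kind $s_g$. So $v,v'$ have the *same* kind, the $i'$-th argument of $s_g$. Their companions are shifted by the same displacement, so the companions have the same level difference as $v,v'$, which is that of $u,u'$. This is a pair in $A_R$, as membership depends only on the difference.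

In both cases $\mathrm{comp}_f(v)\approx_R v\approx_R v'\approx_R\mathrm{comp}_f(v')$ are $f$-vertices with levels in $A_R$. By the definition of $\approx_R$ their children are $\approx_R$. $\square$

If every path stayed in $M$, radius $2w$ would do: two $f$-vertices in $M$ are their own companions, and Lemma 5 gives (2) for them, at whatever distance. The argument stops at the moment the path enters $U$. There vertices may have kinds in $K_0$ or $K_1$, where $(*)$ says nothing, and companions may not exist. Example 3 shows that this is a real obstruction: the path from $(f(u),0)$ to $(f(x),m)$ starts in $U$.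

## Stabilization at the ends

What saves us is that $U$ is small, uniformly in $n$. Suppose a path starts at an $f$-vertex $u$ in $M$, leaves $M$ from a vertex $v$ of kind $\kappa$, and enters $U$ at $z$. The vertex $v$ may be fairly deep if the last edge is a derived edge of large offset. But all that matters is the triple consisting of $z$, $\kappa$ and the side (left or right) on which $v$ lies. There is a bounded number of triples. If we increase the radius in steps, then at some step no new triple appears. At that step, each such $v$ can be exchanged for a *shallower* vertex of the same kind, on the same side, equivalent to the same $z$. The companion of the shallow vertex replaces $u$. Two shallow vertices can always be compared, since their levels are close to $0$ or to $L$; this is where the second kind of pairs in (6) enters.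

Now the constants. The levels of depth less than $w$ are among $0,\dots,w-1$ and $L-w+1,\dots,L$, so $|U|\le u_0:=|K_0|+|K_1|+2w^2$. Put
$$N=2wu_0,\qquad R_0=2w,\qquad R_{j+1}=2R_j+4w,\qquad D=R_{N+1},\qquad H_j=R_j+w. \tag{9}$$
Then $R_{j+1}=2(H_j+w)$ and $H_j\le R_{j+1}$. None of these depends on $n$.

**Lemma 6 (Locality Lemma).** If $L>2(D+w)$, then $\sim\;=\;\approx_D$.

*Proof.* Call levels $<L/2$ left and levels $>L/2$ right. We speak of sides only for levels of depth at most $H_{N+1}=D+w<L/2$, so each of them is left or right.

**Step 1: choose a radius at which nothing new reaches $U$.** For $0\le j\le N+1$ let $P_j$ be the set of triples $(z,\kappa,\mathsf s)$ with $z\in U$, $\kappa\in K$, $\mathsf s\in\{\text{left},\text{right}\}$ such that there is a vertex $(\kappa,c)\in M$ on side $\mathsf s$ with $\mathrm{depth}(c)\le H_j$ and $(\kappa,c)\approx_{R_j}z$. Since $H_j$ and $\approx_{R_j}$ grow with $j$, we have $P_0\subseteq P_1\subseteq\dots\subseteq P_{N+1}$. There are at most $2w|U|\le N$ triples, so at most $N$ of these $N+1$ inclusions are strict, and $P_j=P_{j+1}$ for some $j\le N$. Fix such a $j$ (it may depend on $n$) and write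
$$R=R_{j+1},\qquad H=H_j,\qquad \approx\;=\;\approx_R,\qquad\text{so } R=2(H+w),\quad R+w=H_{j+1}.$$

**Claim.** $\approx$ satisfies (2) without restriction.

The claim suffices: then $\approx$ satisfies (1) and (2), so $\sim\;\subseteq\;\approx_{R_{j+1}}\;\subseteq\;\approx_D\;\subseteq\;\sim$ by (7).

To prove the claim, let $u\approx u'$ be $f$-vertices. By (8) there is a path of $R$-edges from $u$ to $u'$; fix one. We must show $u\cdot i\approx u'\cdot i$ for all $i$.

**Step 2: the path lies in $M$.** This is the case handled by companions. Both $u$ and $u'$ have kind $s_f$ and are their own companions. As $R\ge2w$, Lemma 5 gives $u\cdot i\approx u'\cdot i$.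

**Step 3: if the path meets $U$, replace $u$ by a shallow $f$-vertex.** We show that there is an $f$-vertex $q$ with
$$\mathrm{depth}(q)\le H+w,\qquad q\approx u,\qquad q\cdot i\approx u\cdot i\ \text{ for all } i. \tag{10}$$
If $u\in U$, take $q=u$; its depth is less than $w$. Otherwise $u\in M$ has kind $s_f$. Let $z$ be the first vertex of the path in $U$, and let $v=(\kappa,\tau)\in M$ be its predecessor. The part of the path from $u$ to $v$ lies in $M$. By Lemma 5, $\kappa$ is in the component of $s_f$, and
$$u\cdot i=\mathrm{comp}_f(u)\cdot i\approx\mathrm{comp}_f(v)\cdot i,\qquad \mathrm{comp}_f(v)\approx v\approx u. \tag{11}$$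

*The edge $v-z$ is a base edge.* Its levels differ by $1$, $\mathrm{depth}(z)\le w-1$ and $\mathrm{depth}(v)\ge w$, so $\mathrm{depth}(v)=w$. Then $q=\mathrm{comp}_f(v)$ has depth at most $w+(w-1)\le H+w$, and (10) follows from (11).

*The edge $v-z$ is a derived edge.* Let $\zeta$ be the level of $z$. Children have the level of their parents, so $(\tau,\zeta)\in A_R$. We first bound $\mathrm{depth}(\tau)$. If $|\tau-\zeta|\le R$, then $\mathrm{depth}(\tau)\le R+\mathrm{depth}(\zeta)\le R+w-1$. If $|\tau-\zeta|\ge L-R$, then $\tau\le R$ or $\tau\ge L-R$, so $\mathrm{depth}(\tau)\le R\le R+w-1$. In any case
$$w\le\mathrm{depth}(\tau)\le R+w-1\le H_{j+1}. \tag{12}$$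

Now exchange $v$. Let $\mathsf s$ be the side of $\tau$. As $v=(\kappa,\tau)\in M$, $v\approx z$ and (12) holds, we have $(z,\kappa,\mathsf s)\in P_{j+1}=P_j$. So there is $(\kappa,c)\in M$ on the same side as $\tau$ with $w\le\mathrm{depth}(c)\le H$ and $(\kappa,c)\approx_{R_j}z$. Hence $(\kappa,c)\approx z\approx v$.

Next we compare $c$ and $\tau$. On the left depth is the level itself, on the right it is $L$ minus the level, so $|\tau-c|=|\mathrm{depth}(\tau)-\mathrm{depth}(c)|$. Here
$$\mathrm{depth}(\tau)-\mathrm{depth}(c)\le(R+w-1)-w<R,\qquad \mathrm{depth}(c)-\mathrm{depth}(\tau)\le H\le R,$$
so $|\tau-c|\le R$.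

Finally put $q=\mathrm{comp}_f(\kappa,c)=(s_f,c+\delta_{\kappa s_f})$. Since $\mathrm{comp}_f(v)=(s_f,\tau+\delta_{\kappa s_f})$, the levels of these two $f$-vertices differ by $|\tau-c|\le R$. Moreover $\mathrm{comp}_f(v)\approx v\approx(\kappa,c)\approx q$. So their children are $\approx$. With (11) we obtain $q\approx u$ and $q\cdot i\approx\mathrm{comp}_f(v)\cdot i\approx u\cdot i$. Also $\mathrm{depth}(q)\le H+w-1$. This proves (10).

**Step 4: compare the two shallow vertices.** We finish the case where the path meets $U$. By symmetry, using the last vertex of the path in $U$ and its successor, there is an $f$-vertex $q'$ with $\mathrm{depth}(q')\le H+w$, $q'\approx u'$ and $q'\cdot i\approx u'\cdot i$. Then $q\approx u\approx u'\approx q'$. Each of the levels of $q,q'$ is within $H+w$ of $0$ or of $L$. If both are near the same end, they differ by at most $H+w\le R$. If they are near different ends, they differ by at least $L-2(H+w)=L-R$. In both cases the levels form a pair in $A_R$, so $q\cdot i\approx q'\cdot i$. Altogether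
$$u\cdot i\approx q\cdot i\approx q'\cdot i\approx u'\cdot i.$$
This proves the claim and the lemma. $\square$

## A monadic second-order sentence for all large $n$

The numbers $w,N,D$ are computable from the clauses and do not depend on $n$. For each $n\ge1$ with $n+1\le2(D+w)$ we decide solvability of $\mathcal S_n$ by a unification algorithm. For all larger $n$ together, we write down an MSO sentence $\Psi$ such that
$$(\{0,\dots,L\},<)\models\Psi\quad\Longleftrightarrow\quad L>2(D+w)\ \text{ and }\ \mathcal S_{L-1}\text{ is solvable.} \tag{13}$$
By the theorem of Büchi, Elgot and Trakhtenbrot it is decidable whether $\Psi$ has a finite linear order as a model. So it is decidable whether $\mathcal S_n$ is solvable for some $n\ge1$. Doing this for all pairs $(F_i,G_j)$ with predicate $P$, and the unification problems of the easy cases, gives the algorithm of Theorem 2.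

**Step 1: coding vertices and sets of vertices.** The first position $0$, the last position $L$, and, for fixed numbers $d,\beta\le D$, the relation $t'=t+d$ and the position $L-\beta$ are first-order definable, as is the condition $L>2(D+w)$. Let $\hat K=K_0\sqcup K\sqcup K_1$ (disjoint union). Let $\mathrm{dom}_\kappa(t)$ be the formula $t=0$, or $0<t<L$, or $t=L$, according to whether $\kappa$ belongs to $K_0$, $K$ or $K_1$. Then $V$ corresponds to the pairs $(\kappa,t)$ with $\mathrm{dom}_\kappa(t)$. A subset of $V$ is coded by a tuple $\bar X=(X_\kappa)_{\kappa\in\hat K}$ of sets satisfying
$$\mathrm{Sub}(\bar X):\ \bigwedge_\kappa\forall t\,(t\in X_\kappa\to\mathrm{dom}_\kappa(t)).$$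

**Step 2: coding edges.** The sentence guesses the derived edges by sets of positions. $\Psi$ says that $L>2(D+w)$ and that there exist

* sets $Y_{\kappa,\lambda,d}$ ($\kappa,\lambda\in\hat K$, $0\le d\le D$), where $t\in Y_{\kappa,\lambda,d}$ codes an edge $(\kappa,t)-(\lambda,t+d)$, and
* sets $Z_{\kappa,\lambda,\alpha,\beta}$ ($\kappa,\lambda\in\hat K$, $\alpha,\beta\ge0$, $\alpha+\beta\le D$), where $0\in Z_{\kappa,\lambda,\alpha,\beta}$ codes an edge $(\kappa,\alpha)-(\lambda,L-\beta)$,

such that all endpoints of coded edges exist and satisfy the respective $\mathrm{dom}$, and such that the equivalence relation $\equiv$ on $V$ generated by the coded edges and the base edges satisfies (2), (3), (4). It remains to express the last part.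

**Step 3: expressing the generated equivalence.** The class of a vertex is the intersection of all sets that contain it and are closed under all edges in both directions. Let $\mathrm{Cl}(\bar X)$ be $\mathrm{Sub}(\bar X)$ together with the following conditions:

* $t\in Y_{\kappa,\lambda,d}\to(t\in X_\kappa\leftrightarrow t+d\in X_\lambda)$, for all $t$ and all $\kappa,\lambda,d$;
* $0\in Z_{\kappa,\lambda,\alpha,\beta}\to(\alpha\in X_\kappa\leftrightarrow L-\beta\in X_\lambda)$, for all $\kappa,\lambda,\alpha,\beta$;
* for the base edges and all $e$: $0\in X_{a_e}\leftrightarrow1\in X_{r_e}$; $\;t\in X_{s_e}\leftrightarrow t+1\in X_{r_e}$ for all $t$ with $0<t<L-1$; $\;L-1\in X_{s_e}\leftrightarrow L\in X_{b_e}$.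

(In $X_{a_e}$ the term $a_e$ is taken in the copy $K_0$ of $\hat K$, in $X_{b_e}$ the term $b_e$ in $K_1$, and $r_e,s_e$ in $K$.) Then $(\kappa,t)\equiv(\lambda,t')$ is expressed by
$$\mathrm{Eq}_{\kappa\lambda}(t,t'):\ \mathrm{dom}_\kappa(t)\wedge\mathrm{dom}_\lambda(t')\wedge\forall\bar X\,\big(\mathrm{Cl}(\bar X)\wedge t\in X_\kappa\to t'\in X_\lambda\big).$$

**Step 4: expressing (2), (3), (4).** With $\mathrm{Eq}$ at hand this is direct.

* (2): for all $\kappa=f(\kappa_1,\dots,\kappa_l)$, $\kappa'=f(\kappa'_1,\dots,\kappa'_l)$ in $\hat K$ and all $i$: $\forall t\,\forall t'\,(\mathrm{Eq}_{\kappa\kappa'}(t,t')\to\mathrm{Eq}_{\kappa_i\kappa'_i}(t,t'))$. The argument terms are taken in the same one of $K_0,K,K_1$ as the term itself.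
* (3): for all non-variable $\kappa,\kappa'\in\hat K$ with different head symbols: $\forall t\,\forall t'\,\neg\mathrm{Eq}_{\kappa\kappa'}(t,t')$.
* (4): let $\mathrm{Arc}_{\kappa\lambda}(t,t')$ be the disjunction of $\mathrm{Eq}_{\kappa\mu}(t,t')$ over all $\mu\in\hat K$ having $\lambda$ as one of their arguments. As children have the level of their parent, this says that there is an arc $(\kappa,t)\to(\lambda,t')$, whenever $(\lambda,t')\in V$. The condition is that for all $\bar X$ with $\mathrm{Sub}(\bar X)$ and some $X_\kappa\ne\emptyset$ we have
$$\bigvee_\kappa\exists t\in X_\kappa\bigwedge_\lambda\forall t'\in X_\lambda\,\neg\mathrm{Arc}_{\kappa\lambda}(t,t').$$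

The last condition says that every non-empty subset of $V$ contains a vertex with no arc into the subset. This is equivalent to acyclicity: the vertices of a cycle form a subset violating it, and conversely, in a non-empty subset where every vertex has an arc into the subset, following arcs closes a cycle, since $V$ is finite.

**Step 5: proof of (13).** If $\Psi$ holds at $L$, then $\equiv$ contains the base edges and satisfies (2)–(4), so it is good, and $\mathcal S_{L-1}$ is solvable by Lemma 4. Also $L>2(D+w)$.

Conversely, let $L>2(D+w)$ and let $\mathcal S_{L-1}$ be solvable. By Lemma 4, $\sim$ is good. By Lemma 6, $\sim\;=\;\approx_D$, and by (8) this relation is generated by the base edges and the derived $D$-edges. A derived $D$-edge joins levels $t\le t'$ with $t'-t\le D$, or with $t'-t\ge L-D$. In the second case put $t=\alpha$ and $t'=L-\beta$; then $\alpha,\beta\ge0$ and $\alpha+\beta=L-(t'-t)\le D$. So every derived $D$-edge has one of the two coded shapes. Letting $Y$ and $Z$ code exactly the derived $D$-edges, the generated relation $\equiv$ is $\sim$, which satisfies (2), (3), (4). So $\Psi$ holds at $L$.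

This proves (13), and with it Theorem 2. By the derivation from Theorem 2 given earlier, Corollary 3 and Theorem 1 follow: satisfiability for the function-free class with one implication is decidable, and the class is not a reduction class. $\blacksquare$
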